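\title{Convolution does not preserve monotone unimodality in dimension two and higher}

\begin{abstract}
A centrally symmetric probability distribution on $\mathbb R^n$ is monotone unimodal if the mass seen through a centrally symmetric convex window does not increase when the window is moved away from the origin along a ray. We show that this class is closed under convolution for $n=1$ and for no $n\ge2$. The counterexamples can be taken with bounded, compactly supported densities, or with smooth positive densities. The main tool is a criterion in the plane, proved by optimal transport: if the averages of $-\nabla^2\varphi$ over symmetric convex bodies are uniformly positive definite, then the density proportional to $H+\varphi$ on a square is monotone unimodal for large $H$.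
\end{abstract}

\section{Introduction}

A set $C\subseteq\mathbb R^n$ is \emph{symmetric} if $C=-C$, and a probability distribution $P$ on $\mathbb R^n$ is \emph{symmetric} if $P(A)=P(-A)$ for every Borel set $A$.

\begin{definition}\label{def:mu}
A distribution $P$ on $\mathbb R^n$ is \emph{monotone unimodal} if it is symmetric and, for every symmetric convex Borel set $C\subseteq\mathbb R^n$ and every $a\in\mathbb R^n$, the function $k\mapsto P(C+ka)$ is nonincreasing on $[0,\infty)$.
\end{definition}

Think of $C$ as a window, centered at the origin when $k=0$ and sliding outward along the ray through $a$; the definition asks that the mass inside the window never grow. Small windows compare the values of a density along rays from the origin. Large windows compare averages over convex regions and so see more of the geometry of $P$.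

The convolution $P*Q$ is the distribution of $X+Y$, where $X\sim P$ and $Y\sim Q$ are independent. We ask whether $P*Q$ is monotone unimodal for every $n\ge1$ and every pair of monotone unimodal distributions $P,Q$ on $\mathbb R^n$. The problem comes from \cite{PMS}, where the answer is recorded as not known.

The first evidence points to yes. Uniform distributions on symmetric convex sets and their mixtures, among them the centered Gaussians, are monotone unimodal; convolution with such a mixture preserves monotone unimodality; and on the line every monotone unimodal distribution is such a mixture (Section~\ref{sec:mix}). A counterexample therefore needs $n\ge2$ and two factors neither of which is a mixture of this kind. Such pairs exist.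

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] If $P,Q$ are monotone unimodal on $\mathbb R$, then so is $P*Q$.
\item[(b)] For every $n\ge2$ there are monotone unimodal $P,Q$ on $\mathbb R^n$, compactly supported with bounded densities, such that $P*Q$ is not monotone unimodal. There are also such examples in which $P,Q$ have $C^\infty$, everywhere positive densities.
\item[(c)] There are monotone unimodal $P,Q$ on $\mathbb R^2$ whose product $P\times Q$ is not monotone unimodal on $\mathbb R^4$.
\end{itemize}
\end{theorem}

Section~\ref{sec:shape} explains what a counterexample in the plane has to look like and reduces the task to producing two monotone unimodal densities with prescribed features. Section~\ref{sec:crit} supplies the criterion that certifies monotone unimodality, Sections~\ref{sec:phi} and~\ref{sec:psi} construct the two densities, and Section~\ref{sec:all} passes to all dimensions, to smooth densities and to products.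

\section{Mixtures of uniform distributions, and the line}\label{sec:mix}

We write $|\cdot|$ for Lebesgue measure of a set and for the Euclidean norm of a vector, $B(p,r)$ for the closed ball, and $f(A)=\int_Af$ for a function $f\ge0$. A \emph{convex body} is a compact convex set with nonempty interior. For a compact symmetric convex set $B$, let $U_B$ be the uniform distribution on $B$ with respect to Lebesgue measure in the linear span of $B$; thus $U_{\{0\}}=\delta_0$. A \emph{mixture} of such distributions is a distribution $\int U_{B_\theta}\,d\nu(\theta)$, where $\nu$ is a probability measure and $\theta\mapsto U_{B_\theta}(A)$ is measurable for each Borel set $A$. A function $g$ on $\mathbb R^n$ is \emph{quasi-concave} if $g((1-\lambda)p+\lambda q)\ge\min(g(p),g(q))$ for all $p,q$ and $\lambda\in[0,1]$; equivalently, all sets $\{g>\vartheta\}$ are convex.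

We use the following textbook facts.
\begin{itemize}
\item The boundary of a convex set in $\mathbb R^m$ is a null set. So a convex set is measurable and differs from its closure by a null set, and a bounded convex set of positive measure has a convex body as its closure.
\item (Brunn--Minkowski) For nonempty bounded convex sets $A_0,A_1\subseteq\mathbb R^m$ and $\lambda\in[0,1]$, $|(1-\lambda)A_0+\lambda A_1|^{1/m}\ge(1-\lambda)|A_0|^{1/m}+\lambda|A_1|^{1/m}$. In particular $|(1-\lambda)A_0+\lambda A_1|\ge\min(|A_0|,|A_1|)$.
\item The length of the fibers of a convex body, parallel to a fixed line, is a concave function on the projection of the body along that line.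
\item (Layer-cake formula) $g=\int_0^\infty\mathbf 1_{\{g>\vartheta\}}\,d\vartheta$ for every $g\ge0$.
\end{itemize}

\begin{lemma}\label{lem:overlap}
Let $B\subseteq\mathbb R^n$ be compact, symmetric and convex, and let $C\subseteq\mathbb R^n$ be a symmetric convex Borel set. Then $g(v)=U_B(C-v)$ is an even, quasi-concave Borel function.
\end{lemma}

\begin{proof}
The function $g$ is Borel by Fubini's theorem, and $g(-v)=U_B(C+v)=U_B(-C-v)=g(v)$. Let $v_\lambda=(1-\lambda)v_0+\lambda v_1$ and $A_\lambda=B\cap(C-v_\lambda)$. Convexity of $B$ and $C$ gives $A_\lambda\supseteq(1-\lambda)A_0+\lambda A_1$. If $A_0$ or $A_1$ is empty, then $\min(g(v_0),g(v_1))=0$. Otherwise the Brunn--Minkowski inequality in the span of $B$ gives $g(v_\lambda)\ge\min(g(v_0),g(v_1))$.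
\end{proof}

\begin{lemma}\label{lem:mix}
If $Q$ is monotone unimodal and $P$ is a mixture of distributions $U_B$ with $B$ compact, symmetric and convex, then $P*Q$ is monotone unimodal.
\end{lemma}

\begin{proof}
Let first $P=U_B$. The convolution of symmetric distributions is symmetric. With $g$ as in Lemma~\ref{lem:overlap},
\[
(U_B*Q)(C+ka)=\int g(v-ka)\,dQ(v)=\int_0^1Q\bigl(\{g>\vartheta\}+ka\bigr)\,d\vartheta .
\]
Each $\{g>\vartheta\}$ is a symmetric convex Borel set, so the integrand is nonincreasing in $k\ge0$. For a mixture, $(P*Q)(A)=\int(U_{B_\theta}*Q)(A)\,d\nu(\theta)$, and averaging preserves symmetry and monotonicity.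
\end{proof}

\begin{example}\label{ex:qc}
The point mass $\delta_0$ is monotone unimodal, because a nonempty symmetric convex set $C$ contains $0$, so that $\{k\ge0:-ka\in C\}$ is an interval containing $0$. Taking $Q=\delta_0$ in Lemma~\ref{lem:mix} shows that every mixture of the $U_B$ is monotone unimodal. Every distribution with an even quasi-concave density $f$ is such a mixture: by the layer-cake formula it equals $\int_0^\infty|B_\vartheta|\,U_{B_\vartheta}\,d\vartheta$, where $B_\vartheta$ is the closure of $\{f>\vartheta\}$ and null sets $B_\vartheta$ are omitted. (A convex set of finite positive measure is bounded, since the convex hull of a ball and a distant point has large volume.) In particular, a centered Gaussian with covariance $tI$ is a mixture of uniform distributions on balls centered at $0$.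
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $P$ be monotone unimodal on $\mathbb R$; we show that it is a mixture. If $P(\{q\})>0$ for some $q\ne0$, then the window $C=\{0\}$ with $a=q$ gives $P(\{kq\})\ge P(\{q\})$ for all $k\in(0,1)$, which is impossible for a finite measure. So $F(x)=P((0,x])$ is continuous on $(0,\infty)$, and $F(0+)=0$. For $x,\ell>0$ take $C=[-\ell/2,\ell/2]$, $a=1$, and compare $k=x+\ell/2$ with $k=x+3\ell/2$:
\[
F(x+\ell)-F(x)\ge F(x+2\ell)-F(x+\ell).
\]
Thus $F$ is midpoint concave and continuous, hence concave on $(0,\infty)$. Its right derivative $f$ is nonnegative and nonincreasing, and $F(x)=\int_0^xf$. Extend $f$ to an even function with $f(0)=\infty$; it is quasi-concave, and $P=P(\{0\})\,\delta_0+f\,dx$ by symmetry. By Example~\ref{ex:qc}, $P$ is a mixture of $\delta_0$ and distributions $U_{[-r,r]}$, and Lemma~\ref{lem:mix} gives (a).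
\end{proof}

To show that a convolution is \emph{not} monotone unimodal we shall need only small windows.

\begin{lemma}\label{lem:small}
If a monotone unimodal distribution on $\mathbb R^n$ has a continuous density $q$, then $q(a)\le q(0)$ for every $a$.
\end{lemma}

\begin{proof}
Comparing $k=1$ with $k=0$ gives $q(B(a,r))\le q(B(0,r))$. Divide by $|B(0,r)|$ and let $r\to0$.
\end{proof}

\section{The shape of a counterexample}\label{sec:shape}

Write points of the plane as $p=(x,y)$. Let $P,Q$ have bounded, even, compactly supported densities $f,g$, and suppose that $g$ is $C^2$ on an open set $O$ containing the support of $f$. The density of $P*Q$ is continuous, and for small $|s|$ its value at $(0,s)$ is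
\[
R(s)=\int f(p)\,g\bigl(p-(0,s)\bigr)\,dp .
\]
The function $R$ is even, and $R''(0)=-\int fb$ with $b=-\partial_y^2g$. By Lemma~\ref{lem:small}, $P*Q$ fails to be monotone unimodal as soon as $\int fb<0$.

Monotone unimodality of $Q$ constrains $b$. If $E\subseteq O$ is a symmetric convex body, then $s\mapsto g(E+(0,s))$ is even, $C^2$ near $0$ and nonincreasing for $s\ge0$, so its second derivative at $0$ is at most $0$; that is, $\int_Eb\ge0$. So $b$ must separate $f$ from the indicators of symmetric convex bodies. We need three objects: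
\begin{itemize}
\item[(i)] a function $b$ with $\int_Eb\ge0$ for every symmetric convex body $E$;
\item[(ii)] a monotone unimodal density $f$ with $\int fb<0$;
\item[(iii)] a monotone unimodal density $g$ with $-\partial_y^2g$ close to $b$.
\end{itemize}
For (i) there is an explicit candidate, which comes from an inequality among four values.

\begin{lemma}\label{lem:four}
Let $g$ be even and quasi-concave on $\mathbb R^n$, let $u,v\in\mathbb R^n$ and $w=\frac{u+v}2$. Then $g(0)+g(w)\ge g(u)+g(v)$.
\end{lemma}

\begin{proof}
Since $w$ is the midpoint of $u$ and $v$, $g(w)\ge\min(g(u),g(v))$. Since $0$ is the midpoint of $\pm u$ and of $\pm v$, $g(0)\ge\max(g(u),g(v))$. Add the two inequalities.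
\end{proof}

The inequality is linear in $g$, so it passes from indicators of symmetric convex sets to their mixtures. The function $b$ will be a smoothed and symmetrized form of $\delta_0+\delta_w-\delta_u-\delta_v$, and (ii) then asks for a monotone unimodal density that violates the four-point inequality. Two features of the scheme decide the method. The coefficients in the four-point inequality sum to zero, and $\partial_y^2$ annihilates constants. So adding a large constant to $f$ or to $g$ on a large square costs nothing in (ii) and (iii). The criterion of the next section shows that this freedom turns the necessary condition found above, in a strict form, into a sufficient one.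

\section{A criterion in the plane}\label{sec:crit}

We prove a property stronger than monotone unimodality, in which the window may change shape as it moves. The proof is no harder, and the stronger property is what allows a planar distribution to be placed in $\mathbb R^n$ (Section~\ref{sec:all}).

\begin{definition}
A distribution $P$ on $\mathbb R^2$ is \emph{strongly monotone} if it is symmetric and, for every symmetric convex Borel set $\mathcal C\subseteq\mathbb R^2\times\mathbb R$ with slices $\mathcal C_k=\{p:(p,k)\in\mathcal C\}$, the function $k\mapsto P(\mathcal C_k)$ is nonincreasing on $[0,\infty)$.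
\end{definition}

The choice $\mathcal C=\{(p,k):p-ka\in C\}$ has slices $C+ka$, so a strongly monotone distribution is monotone unimodal.

\begin{proposition}\label{prop:crit}
Let $D=[-d,d]^2$, let $\varphi\in C^2(\mathbb R^2)$ be even, and suppose that there is $c>0$ with
\begin{equation}\label{eq:avg}
\int_E-\nabla^2\varphi(p)[\xi,\xi]\,dp\ \ge\ c\,|\xi|^2|E|
\end{equation}
for all symmetric convex bodies $E\subseteq2D$ and all $\xi\in\mathbb R^2$. Then for all sufficiently large $H$, the function $f=(H+\varphi)\mathbf 1_D$ is nonnegative with positive integral, and its normalization is strongly monotone.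
\end{proposition}

Here $\nabla^2\varphi(p)[\xi,\xi]$ is the quadratic form of the Hessian. Condition \eqref{eq:avg} is concavity on average. It is close to necessary: if the normalization of $f$ is monotone unimodal, the argument of Section~\ref{sec:shape} in the direction $\xi$ gives \eqref{eq:avg} with $c=0$ for all $E$ in the interior of $D$. If $\varphi$ is concave, then $f$ is quasi-concave and Example~\ref{ex:qc} already gives monotone unimodality; the proposition is needed for functions that are not concave.

Throughout the section, $L_0=\sup_D|\varphi|$, $L_2=\sup_{2D}\|\nabla^2\varphi\|$ (operator norm), and $H>L_0$, so that $f$ is even and positive on $D$.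

\subsection{Partial symmetrization}

Two slices $\mathcal C_{k'}$ and $\mathcal C_k$ with $k'<k$ are related only by convexity and symmetry of $\mathcal C$, so we study the smallest set that $\mathcal C_{k'}$ must contain. For a convex body $K\subseteq D$ and $r\in[0,1]$ put
\[
t=\tfrac{1-r}2,\qquad K_r=(1-t)K+t(-K),\qquad F_K(r)=f(K_r).
\]
Then $K_r\subseteq D$ is a convex body, $K_1=K$, and $K_0=\frac12(K-K)$ is symmetric. Since $aK+bK=(a+b)K$ for $a,b\ge0$, and $\frac{(1+r)(1+s)}4+\frac{(1-r)(1-s)}4=\frac{1+rs}2$, we have the semigroup law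
\begin{equation}\label{eq:semi}
(K_s)_r=K_{rs}.
\end{equation}
Recall that for planar convex bodies $K,K'$ there is a number $A(K,K')$, the mixed area, with $|aK+bK'|=a^2|K|+2ab\,A(K,K')+b^2|K'|$ for $a,b\ge0$. As $(1-t)^2+t^2=1-2t(1-t)$,
\begin{equation}\label{eq:area}
|K_r|=|K|+t(1-t)\,\Gamma,\qquad \Gamma=2\bigl(A(K,-K)-|K|\bigr)=4\bigl(|K_0|-|K|\bigr).
\end{equation}
By Brunn--Minkowski, $|K_0|\ge|K|$, so $\Gamma\ge0$. The number $\Gamma$ measures asymmetry. If $K=E+m$ with $E$ symmetric, then $K_r=E+rm$ and $\Gamma=0$. For the triangle with vertices $(0,0),(1,0),(0,1)$, the set $K-K$ is the hexagon $\max(|x|,|y|,|x+y|)\le1$ of area $3$, and $\Gamma=4(\frac34-\frac12)=1$.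

\begin{lemma}\label{lem:reduce}
Suppose that
\begin{equation}\label{eq:deriv}
\liminf_{r\uparrow1}\frac{F_K(r)-F_K(1)}{1-r}\ge0\qquad\text{for every convex body }K\subseteq D .
\end{equation}
Then the normalization of $f$ is strongly monotone.
\end{lemma}

\begin{proof}
Fix $K$ and write $F=F_K$. We show first that $F$ is nonincreasing on $[0,1]$.

\emph{Continuity.} Fix $r'$, with $t'=\frac{1-r'}2$. For $p,q\in K$ the points $(1-t)p-tq$ and $(1-t')p-t'q$ differ by $(t'-t)(p+q)$, so $K_r\subseteq K_{r'}+B(0,3d|t-t'|)$. As $K_{r'}$ is compact, $|K_r\setminus K_{r'}|\to0$ when $r\to r'$. Also $|K_{r'}\setminus K_r|=|K_r\setminus K_{r'}|+|K_{r'}|-|K_r|\to0$ by \eqref{eq:area}. Since $f$ is bounded, $F$ is continuous.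

\emph{Monotonicity.} By \eqref{eq:semi}, $F_{K_s}(r)=F(rs)$, so \eqref{eq:deriv} for the body $K_s$ says that $\liminf_{s'\uparrow s}(F(s')-F(s))/(s-s')\ge0$ for every $s\in(0,1]$. Let $\epsilon>0$ and $G(s)=F(s)-\epsilon s$. Each $s\in(0,1]$ has a left neighborhood on which $G>G(s)$. If $G(s_1)<G(s_2)$ for some $s_1<s_2$, let $s_0=\min\{s\in[s_1,s_2]:G(s)\ge G(s_2)\}$; then $s_0>s_1$, and points slightly to the left of $s_0$ contradict minimality. So $G$ is nonincreasing, and $\epsilon\to0$ gives the claim. In particular $f(K_s)\ge f(K)$ for $s\in[0,1]$.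

Now let $\mathcal C$ be symmetric and convex, $0\le k'<k$, $s=k'/k$, and $C=\mathcal C_k\cap D$. If $|C|=0$, then $f(\mathcal C_k)=0\le f(\mathcal C_{k'})$. Otherwise $K=\overline C$ is a convex body. We have $\mathcal C_{-k}=-\mathcal C_k$ and $k'=\frac{1+s}2k+\frac{1-s}2(-k)$, so $\mathcal C_{k'}\cap D\supseteq\frac{1+s}2C+\frac{1-s}2(-C)$. The right side is convex with closure $K_s$, so it differs from $K_s$ by a null set, and $f(\mathcal C_{k'})\ge f(K_s)\ge f(K)=f(\mathcal C_k)$.
\end{proof}

It remains to prove \eqref{eq:deriv} for all $H$ above a threshold that does not depend on $K$.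

\subsection{The case of a translated symmetric body}\label{sub:sym}

Let $K=E+m\subseteq D$ with $E$ symmetric; then $E=K_0\subseteq D$ and $m\in K\subseteq D$. Here $F_K(r)=\int_E(H+\varphi)(z+rm)\,dz$, the area is constant, and $H$ plays no role. The gradient of the even function $\varphi$ is odd, so the substitution $z\mapsto-z$ gives $\int_Em\cdot\nabla\varphi(z+m)\,dz=-\int_Em\cdot\nabla\varphi(z-m)\,dz$. Averaging the two expressions,
\[
F_K'(1)=\int_Em\cdot\nabla\varphi(z+m)\,dz=\int_E\Theta(z,m)\,dz,
\]
where
\begin{equation}\label{eq:theta}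
\Theta(z,a)=\tfrac12\,a\cdot\bigl[\nabla\varphi(z+a)-\nabla\varphi(z-a)\bigr]=\tfrac12\int_{-1}^1\nabla^2\varphi(z+sa)[a,a]\,ds .
\end{equation}
The Hessian is now integrated over the translates $E+sm$, which are not symmetric, so \eqref{eq:avg} does not apply to them one at a time. It applies to their superposition.

\begin{lemma}\label{lem:sweep}
For every symmetric convex body $E\subseteq D$ and every $m\in D$,
\[
\int_E\Theta(z,m)\,dz\le-c\,|m|^2|E| .
\]
\end{lemma}

\begin{proof}
Substituting $p=z+sm$ in \eqref{eq:theta} gives $\int_E\Theta(z,m)\,dz=\int\omega\,\nabla^2\varphi[m,m]\,dp$ with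
\[
\omega(p)=\tfrac12\bigl|\{s\in[-1,1]:p-sm\in E\}\bigr| ,
\]
and $\int\omega=|E|$. The function $\omega$ is even, by $s\mapsto-s$ and $E=-E$. It vanishes outside the convex set $E+[-1,1]m\subseteq2D$ and is concave on it, being half the length of the fibers of the convex body $\{(p,s):|s|\le1,\ p-sm\in E\}\subseteq\mathbb R^3$. So each set $\{\omega>\vartheta\}$, $\vartheta\ge0$, is symmetric and convex; it is either null or differs by a null set from a symmetric convex body in $2D$. By the layer-cake formula and \eqref{eq:avg},
\[
\int\omega\,\nabla^2\varphi[m,m]=\int_0^1\!\int_{\{\omega>\vartheta\}}\nabla^2\varphi[m,m]\,dp\,d\vartheta\le-c|m|^2\int_0^1|\{\omega>\vartheta\}|\,d\vartheta=-c|m|^2|E| .\qedhere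
\]
\end{proof}

Thus $F_K'(1)\le-c|m|^2|E|\le0$, which is \eqref{eq:deriv} in this case. The lemma is the only place where \eqref{eq:avg} is used, and it is the reason why \eqref{eq:avg} is required on $2D$ and not just on $D$.

A general $K$, for instance a window cut by the boundary of $D$, has no center. In exchange, symmetrization gains area at a rate proportional to $\Gamma$, which is worth $H\Gamma$. The computation above must therefore be repeated with an error of order $\Gamma$; an error of order $\sqrt\Gamma$ would not be covered by any $H$ when $\Gamma$ is small. We need a substitute for the translation $p\mapsto p-2m$ from $K$ onto $-K$ and for the reflection $z\mapsto-z$. The optimal transport map from $K$ to $-K$ provides both.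

\subsection{The transport involution}

A Borel map $T$ \emph{pushes} Lebesgue measure on $\Omega$ to Lebesgue measure on $\Omega'$ if $\int_\Omega g(T(p))\,dp=\int_{\Omega'}g$ for all Borel $g\ge0$. The Legendre transform of a convex function $\Phi$ is $\Phi^*(q)=\sup_p(p\cdot q-\Phi(p))$. We use two standard theorems.
\begin{itemize}
\item (Brenier, McCann) If $\Omega,\Omega'$ are bounded open sets of equal volume, there is a convex function $\Phi$ whose gradient pushes Lebesgue measure on $\Omega$ to Lebesgue measure on $\Omega'$. The map $\nabla\Phi$ is unique almost everywhere among gradients of convex functions with this property. Moreover $\nabla\Phi^*$ pushes Lebesgue measure on $\Omega'$ to that on $\Omega$, and $\nabla\Phi^*(\nabla\Phi(p))=p$ for almost every $p\in\Omega$.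
\item (Caffarelli \cite{Caf90,Caf92}) If moreover $\Omega,\Omega'$ are convex, then $\Phi\in C^{2,\alpha}_{\mathrm{loc}}(\Omega)$ for some $\alpha\in(0,1)$, and $\det\nabla^2\Phi=1$ in $\Omega$.
\end{itemize}

Fix a convex body $K\subseteq D$, let $\Omega$ be its interior, take $\Omega'=-\Omega$ and $T=\nabla\Phi$. Then $T$ is $C^1$ on $\Omega$, and its Jacobian matrix $\nabla^2\Phi$ is symmetric, positive semidefinite and of determinant $1$, hence positive definite. Let $\lambda(p)\ge1\ge\lambda(p)^{-1}$ be its eigenvalues and
\[
e=\lambda+\lambda^{-1}-2=\frac{(\lambda-1)^2}\lambda\ge0 .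
\]

\begin{lemma}\label{lem:transport}
\begin{itemize}
\item[(i)] The map $\iota=-T$ is a measure-preserving involution of $\Omega$.
\item[(ii)] For $r\in[0,1]$, the map $p\mapsto p_r=(1-t)p+tT(p)$ is injective from $\Omega$ into $K_r$, with Jacobian determinant $J_r=1+t(1-t)e$.
\item[(iii)] $\int_\Omega e\le\Gamma$.
\item[(iv)] If $g$ is continuous on $D$ and $g\ge-\ell$ for a constant $\ell$, then
\[
\int_{K_r}g\ \ge\ \int_\Omega g(p_r)\,dp-\ell\,\bigl(|K_r|-|K|\bigr).
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Almost every point of $\Omega$ is mapped into $-\Omega$, so $T(\Omega)\subseteq-K$ by continuity. By the inverse function theorem $T(\Omega)$ is open, so it lies in the interior $-\Omega$ of $-K$. Thus $\iota$ maps $\Omega$ into $\Omega$, and it preserves measure because $T$ and $q\mapsto-q$ do. The map $S(q)=-T(-q)$ on $-\Omega$ is the gradient of the convex function $q\mapsto\Phi(-q)$, and it pushes Lebesgue measure on $-\Omega$ to that on $\Omega$. By uniqueness, $S=\nabla\Phi^*$ outside a null set, whose preimage under $T$ is null. Hence $\iota(\iota(p))=S(T(p))=p$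 for almost every $p\in\Omega$, and for all $p\in\Omega$ by continuity.

(ii) The gradient of a convex function is monotone: $(T(p)-T(q))\cdot(p-q)\ge0$. So $(p_r-q_r)\cdot(p-q)\ge(1-t)|p-q|^2$ with $1-t\ge\frac12$, which gives injectivity. The inclusion in $K_r$ follows from $T(p)\in-K$. The Jacobian matrix is $(1-t)I+t\nabla^2\Phi$, with determinant
\[
(1-t+t\lambda)(1-t+t\lambda^{-1})=(1-t)^2+t^2+t(1-t)(\lambda+\lambda^{-1})=1+t(1-t)e .
\]

(iii), (iv) For continuous $g\ge0$, the change of variables formula and (ii) give $\int_{K_r}g\ge\int_\Omega g(p_r)J_r\,dp$. With $g=1$ and $r=0$ this reads $|K|+\frac14\Gamma\ge|K|+\frac14\int_\Omega e$, which is (iii). Applying it to $g+\ell\ge0$ and using $J_r\ge1$ gives $\int_{K_r}g+\ell|K_r|\ge\int_\Omega g(p_r)\,dp+\ell|K|$, which is (iv).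
\end{proof}

Decompose each point of $\Omega$ into a part fixed by $\iota$ and a part reversed by $\iota$:
\begin{equation}\label{eq:MZ}
M(p)=\frac{p+\iota(p)}2,\qquad Z(p)=\frac{p-\iota(p)}2,\qquad M\circ\iota=M,\qquad Z\circ\iota=-Z .
\end{equation}
Then $p=Z+M$, both $M$ and $Z$ take values in $D$, $p_r=p-2tM$, and $Z=p_0$. When $K=E+m$, the map $p\mapsto p-2m$ is the gradient of a convex function, so it is $T$; then $\iota$ is the reflection in $m$, $M\equiv m$ and $Z=p-m$. In general $M$ is a moving center.

\subsection{The moving center is nearly constant}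

By Lemma~\ref{lem:transport}(iii), a small $\Gamma$ forces $\nabla^2\Phi$ to be close to $I$, so the derivative of $M$ is small. The control is uneven: $e$ behaves like $(\lambda-1)^2$ near $\lambda=1$ but only like $\lambda-1$ for large $\lambda$. The derivative of $M$ is thus small in $L^2+L^1$, which is not enough for the $L^2$ Poincar\'e inequality. We apply instead the $L^1$ inequality to a signed square, and use that $M$ is bounded. The right normalization is then the median, which, unlike the mean, commutes with increasing functions. A number $\mu$ is a \emph{median} of $v$ on $\Omega$ if $\{v\ge\mu\}$ and $\{v\le\mu\}$ both have measure at least $|\Omega|/2$.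

\begin{lemma}\label{lem:poincare}
Let $\Omega\subseteq D$ be convex and open, and let $v\in C^1(\Omega)$ be bounded with median $0$. Then $\int_\Omega|v|\le12d\int_\Omega|\nabla v|$.
\end{lemma}

\begin{proof}
For $a>0$, the difference $|v-a|-|v|$ equals $a$ on $\{v\le0\}$ and is at least $-a$ on $\{v>0\}$, and $|\{v>0\}|\le|\{v\le0\}|$. So $\int|v|\le\int|v-a|$; replacing $v$ by $-v$ gives this for $a<0$. Average over $a=v(q)$, $q\in\Omega$, and use $\operatorname{diam}\Omega\le2\sqrt2\,d\le3d$:
\[
\int_\Omega|v|\le\frac1{|\Omega|}\int_\Omega\!\int_\Omega|v(p)-v(q)|\,dp\,dq\le\frac{3d}{|\Omega|}\int_0^1\!\int_\Omega\!\int_\Omega\bigl|\nabla v((1-\theta)p+\theta q)\bigr|\,dp\,dq\,d\theta .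
\]
For $\theta\ge\frac12$ fix $p$ and substitute $z=(1-\theta)p+\theta q\in\Omega$, so that $dq=\theta^{-2}dz\le4\,dz$; the double integral is at most $4|\Omega|\int_\Omega|\nabla v|$. For $\theta\le\frac12$ fix $q$ and substitute for $p$, with $dp=(1-\theta)^{-2}dz\le4\,dz$.
\end{proof}

\begin{lemma}\label{lem:stab}
Let $m_i\in[-d,d]$ be a median of the coordinate $M_i$ of $M$ on $\Omega$, and $m=(m_1,m_2)\in D$. Then $\int_\Omega|M-m|^2\le768\,d^2\,\Gamma$.
\end{lemma}

\begin{proof}
The Jacobian matrix of $M$ is $\frac12(I-\nabla^2\Phi)$, with eigenvalues $\frac12(1-\lambda)$ and $\frac12(1-\lambda^{-1})$, both of absolute value at most $\frac12(\lambda-1)$. Hence $|\nabla M_i|\le\frac12(\lambda-1)$. Write $\lambda-1=j_1+j_2$ with $j_1=(\lambda-1)\mathbf 1_{\{\lambda\le2\}}$ and $j_2=(\lambda-1)\mathbf 1_{\{\lambda>2\}}$. If $\lambda\le2$, then $(\lambda-1)^2=\lambda e\le2e$; if $\lambda>2$, then $\lambda-1=\frac\lambda{\lambda-1}e\le2e$. So $\int j_1^2\le2\Gamma$ and $\int j_2\le2\Gamma$.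

Let $N=M_i-m_i$, so $|N|\le2d$, and let $X=\|N\|_{L^2(\Omega)}$. The function $s\mapsto s|s|$ is increasing and $C^1$ with derivative $2|s|$, so $v=N|N|$ is bounded, $C^1$, has median $0$, and $|\nabla v|=2|N||\nabla M_i|\le|N|(j_1+j_2)$. By Lemma~\ref{lem:poincare} and the Cauchy--Schwarz inequality,
\[
X^2\le12d\bigl(X\sqrt{2\Gamma}+2d\cdot2\Gamma\bigr)\le\tfrac12X^2+144d^2\Gamma+48d^2\Gamma .
\]
Thus $X^2\le384d^2\Gamma$ for each of the two coordinates.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:crit}}

We verify \eqref{eq:deriv}. Lemma~\ref{lem:transport}(iv) with $g=\varphi$, $\ell=L_0$, and \eqref{eq:area} give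
\[
F_K(r)-F_K(1)\ge(H-L_0)\,t(1-t)\Gamma+\int_\Omega\bigl[\varphi(p-2tM)-\varphi(p)\bigr]\,dp .
\]
Divide by $1-r=2t$. The segment from $p$ to $p_r=p-2tM$ lies in $D$, where $\nabla\varphi$ is bounded, and $M$ is bounded; so dominated convergence yields
\begin{equation}\label{eq:liminf}
\liminf_{r\uparrow1}\frac{F_K(r)-F_K(1)}{1-r}\ge\tfrac12(H-L_0)\Gamma-\int_\Omega M\cdot\nabla\varphi(p)\,dp .
\end{equation}

\emph{Symmetrizing.} Write $p=Z+M$ and compose with $\iota$. By \eqref{eq:MZ}, Lemma~\ref{lem:transport}(i) and oddness of $\nabla\varphi$,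
\[
\int_\Omega M\cdot\nabla\varphi(Z+M)=\int_\Omega M\cdot\nabla\varphi(-Z+M)=-\int_\Omega M\cdot\nabla\varphi(Z-M),
\]
so the last integral in \eqref{eq:liminf} equals $\int_\Omega\Theta(Z,M)\,dp$.

\emph{Freezing the center.} For $z,a\in D$ the points $z+sa$, $|s|\le1$, lie in $2D$. Hence $|\Theta(z,a)|\le L_2|a|^2$ and
\[
|\nabla_a\Theta|=\Bigl|\tfrac12\bigl[\nabla\varphi(z+a)-\nabla\varphi(z-a)\bigr]+\tfrac12\bigl[\nabla^2\varphi(z+a)+\nabla^2\varphi(z-a)\bigr]a\Bigr|\le2L_2|a| .
\]
The segment from $m$ to $M$ lies in $D$, and $|a|\le|m|+|M-m|$ on it. Therefore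
\[
|\Theta(Z,M)-\Theta(Z,m)|\le2L_2\bigl(|m|+|M-m|\bigr)|M-m|\le c|m|^2+\bigl(L_2^2/c+2L_2\bigr)|M-m|^2 .
\]
This is where $c>0$ is needed. The cross term $|m||M-m|$ is only of order $|m|\sqrt\Gamma$ after integration; it is split into a term of order $\Gamma$ and a term $c|m|^2$, which the strict inequality in Lemma~\ref{lem:sweep} absorbs.

\emph{Passing to the symmetric body.} Apply Lemma~\ref{lem:transport}(iv) with $r=0$, $g=\Theta(\cdot,m)$, $\ell=L_2|m|^2\le2d^2L_2$, and then Lemma~\ref{lem:sweep} with $E=K_0$:
\[
\int_\Omega\Theta(Z,m)\,dp\le\int_{K_0}\Theta(z,m)\,dz+2d^2L_2\cdot\tfrac14\Gamma\le-c|m|^2|K_0|+\tfrac12d^2L_2\,\Gamma .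
\]

\emph{Conclusion.} Adding the last two estimates and using Lemma~\ref{lem:stab} and $|K|\le|K_0|$,
\[
\int_\Omega\Theta(Z,M)\,dp\le c|m|^2\bigl(|K|-|K_0|\bigr)+\kappa\Gamma\le\kappa\Gamma,\qquad\kappa=\tfrac12d^2L_2+768\,d^2\bigl(L_2^2/c+2L_2\bigr).
\]
The constant $\kappa$ does not depend on $K$. By \eqref{eq:liminf}, the lower limit in \eqref{eq:deriv} is at least $\frac12(H-L_0-2\kappa)\Gamma$, which is nonnegative for $H>L_0+2\kappa$. Lemma~\ref{lem:reduce} completes the proof. \qed

\section{A function that is concave on average and violates the four-point inequality}\label{sec:phi}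

We want an even $\varphi$ that satisfies \eqref{eq:avg} and has $\varphi(0)+\varphi(w)<\varphi(u)+\varphi(v)$ for points $w=(x_*,0)$, $u=(x_*,1)$, $v=(x_*,-1)$ with $x_*$ slightly larger than $1$. A concave function will not do, by Lemma~\ref{lem:four}. We start from the concave function $-\frac\beta2(x^2+y^2)$ and dig a trench $-\chi(x)h(y)$ in thin vertical strips through $\pm w$, of depth $1$ at $w$ and depth $0$ at $u$ and $v$ (Figure~\ref{fig:points}). The trench affects the Hessian in three ways.
\begin{itemize}
\item The $yy$ entry $\chi h''$ is bounded and lives on strips that contain a tiny fraction of the area of any symmetric convex body. The term $\beta$ absorbs it.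
\item On the walls of the trench, $\chi'$ and $\chi''$ are very large. We compensate by subtracting a convex function $V(x)$. But $V(x_*)$ enters the four-point expression once through $w$ and twice, with the opposite sign, through $u$ and $v$, so it works against us and must stay small.
\item Beyond $x_*$ this is no restriction, and on the outer wall $V''$ may be as large as we like. On the inner wall a cheap compensation is needed. It exists because the vertical slices of a symmetric convex body are nearly nested as $|x|$ grows, so that after an integration by parts the term $\chi''h$ nearly has the favorable sign.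
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!25] (1,-2) rectangle (1.3,2);
\fill[gray!25] (-1.3,-2) rectangle (-1,2);
\draw (-2,-2) rectangle (2,2);
\draw[gray] (-2,0) -- (2,0);
\draw[gray] (0,-2) -- (0,2);
\fill (0,0) circle (0.07) node[above right] {$0$};
\fill (1.15,0) circle (0.07) node[above right=2pt] {$w$};
\fill (-1.15,0) circle (0.07) node[above left=2pt] {$-w$};
\draw[fill=white] (1.15,1) circle (0.07) node[right=5pt] {$u$};
\draw[fill=white] (1.15,-1) circle (0.07) node[right=5pt] {$v$};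
\draw[fill=white] (-1.15,-1) circle (0.07) node[left=5pt] {$-u$};
\draw[fill=white] (-1.15,1) circle (0.07) node[left=5pt] {$-v$};
\end{tikzpicture}
\caption{The square $D=[-2,2]^2$ and the strips $1\le|x|\le1+3\tau$ (shaded, width exaggerated) on which $\varphi$ has a trench, of depth $1$ at $\pm w$ and depth $0$ at $\pm u,\pm v$. The test function $b$ is positive near the black points and negative near the white points.}
\label{fig:points}
\end{figure}

Let $D=[-2,2]^2$, $\beta=\frac1{10}$, $\tau=10^{-4}$, and $h(y)=\frac12(1+\cos\pi y)$. Then $h$ is even, $0\le h\le1$, $|h'|\le\pi/2$, $|h''|\le\pi^2/2\le5$, $h(0)=1$ and $h(\pm1)=0$. Let $\chi\in C^\infty(\mathbb R)$ be even with $0\le\chi\le1$, supported in $1\le|x|\le1+3\tau$, nondecreasing on the \emph{inner wall} $[1,1+\tau]$, equal to $1$ on $[1+\tau,1+2\tau]$, and nonincreasing on the \emph{outer wall} $[1+2\tau,1+3\tau]$. Then $\chi'$ vanishes at the endpoints of both walls. Put $k_1=\sup|\chi'|$, $k_2=\sup|\chi''|$,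
\[
N_1=7+32/\beta=327,\qquad N_2=k_2+32k_1^2/\beta ,
\]
and let $\eta$ be the even continuous function that is $0$ on $[0,1+\frac74\tau]$, linear on $[1+\frac74\tau,1+2\tau]$, and $1$ on $[1+2\tau,\infty)$. Let $V$ be the even $C^2$ function with $V(0)=V'(0)=0$ and
\[
V''(x)=N_1\chi'(x)\mathbf 1_{[1,1+\tau]}(x)+N_2\,\eta(x)\qquad(x\ge0);
\]
the right side is continuous because $\chi'(1)=\chi'(1+\tau)=0$. Define the even $C^2$ function
\[
\varphi(x,y)=-\tfrac\beta2(x^2+y^2)-V(x)-\chi(x)h(y).
\]

\begin{lemma}\label{lem:values}
Let $x_*=1+\frac32\tau$, $w=(x_*,0)$, $u=(x_*,1)$, $v=(x_*,-1)$. Then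
\[
\varphi(0)+\varphi(w)-\varphi(u)-\varphi(v)<-\tfrac34 .
\]
\end{lemma}

\begin{proof}
We have $V=0$ on $[0,1]$, and $V'\le N_1\int_1^{1+\tau}\chi'=N_1$ on $[0,1+\frac74\tau]$, where $\eta=0$. So $V(x_*)\le\frac32N_1\tau<0.05$. Further $\varphi(0)=0$, $\varphi(w)=-\frac\beta2x_*^2-V(x_*)-1$, and $\varphi(u)=\varphi(v)=-\frac\beta2(x_*^2+1)-V(x_*)$. The expression equals $-1+\frac\beta2x_*^2+\beta+V(x_*)<-1+0.06+0.1+0.05$.
\end{proof}

\begin{lemma}\label{lem:phi}
The function $\varphi$ satisfies \eqref{eq:avg} on $2D=[-4,4]^2$ with $c=\beta/4$.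
\end{lemma}

\begin{proof}
Let $E\subseteq2D$ be a symmetric convex body. Its slice at abscissa $x$ is an interval $J(x)\subseteq[-4,4]$, possibly empty, of length $\ell(x)$, and $J(-x)=-J(x)$. The function $\ell$ is even and concave on its support, hence nonincreasing on $[0,\infty)$, and so $|E|\ge\int_{-1}^1\ell\ge2\ell(1)$. The contributions of the two walls are measured by
\[
S_1=2\int_1^{1+\tau}\chi'\ell\,dx\le2\ell(1)\le|E|,\qquad S_2=2\int_{1+2\tau}^{1+3\tau}\ell\,dx\le2\tau\ell(1)\le|E| .
\]
Let $a_{xx},a_{xy},a_{yy}$ be the entries of $\int_E-\nabla^2\varphi$, namely the integrals over $E$ of $\beta+V''+\chi''h$, of $\chi'h'$, and of $\beta+\chi h''$.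

\emph{The entry $a_{yy}$.} Since $\int_E\chi\le2\cdot3\tau\,\ell(1)\le3\tau|E|$, we get $a_{yy}\ge(\beta-15\tau)|E|\ge\frac\beta2|E|$.

\emph{The entry $a_{xy}$.} Since $|\chi'|$ is even and vanishes off the walls, $|a_{xy}|\le\frac\pi2\int_E|\chi'|\le2(S_1+k_1S_2)$.

\emph{The entry $a_{xx}$.} Let $\mu(x)=\int_{J(x)}h\,dy$, an even function with $0\le\mu\le\ell$. Then
\[
a_{xx}=\beta|E|+N_1S_1+N_2\int_E\eta+2\int_1^{1+\tau}\chi''\mu\,dx+2\int_{1+2\tau}^{1+3\tau}\chi''\mu\,dx .
\]
Here $\int_E\eta\ge S_2$, and the last term is at least $-k_2S_2$. We claim that the inner wall contributes at least $-7S_1$.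

Let $1\le x'<x$ with $J(x)\ne\emptyset$, let $\gamma$ be the midpoint of $J(x)$, and put $\theta=\frac{x-x'}{2x}$, so that $x'=(1-\theta)x+\theta(-x)$. By convexity and symmetry, $J(x')$ contains $(1-\theta)J(x)+\theta(-J(x))$, which is the interval of length $\ell(x)$ with midpoint $(1-2\theta)\gamma$, that is, the translate of $J(x)$ by $-2\theta\gamma$. As $|\gamma|\le4$ and $x\ge1$, the shift has size at most $4(x-x')$. Since $h\ge0$ is $\frac\pi2$-Lipschitz and $\ell$ is nonincreasing,
\[
\mu(x')\ge\mu(x)-2\pi(x-x')\ell(x)\ge\mu(x)-7\int_{x'}^x\ell .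
\]
The outer inequality also holds when $J(x)=\emptyset$, for then $\mu(x)=0$. So with $\Lambda(x)=\int_1^x\ell$, the function $g=\mu-7\Lambda$ is nonincreasing on $[1,\infty)$. For $\vartheta\ge0$ the set $\{x\in[1,1+\tau]:g(x)-g(1+\tau)>\vartheta\}$ is empty or an interval from $1$ to some $s_\vartheta\le1+\tau$, and the integral of $\chi''$ over it is $0$ or $\chi'(s_\vartheta)\ge0$. The layer-cake formula and $\int_1^{1+\tau}\chi''=0$ give $\int_1^{1+\tau}\chi''g\ge0$. Integration by parts gives $\int_1^{1+\tau}\chi''\Lambda=-\int_1^{1+\tau}\chi'\ell=-\frac12S_1$. Hence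
\[
2\int_1^{1+\tau}\chi''\mu=2\int_1^{1+\tau}\chi''g+14\int_1^{1+\tau}\chi''\Lambda\ge-7S_1 ,
\]
as claimed, and
\[
a_{xx}\ge\beta|E|+(N_1-7)S_1+(N_2-k_2)S_2=\beta|E|+\tfrac{32}\beta S_1+\tfrac{32k_1^2}\beta S_2 .
\]

\emph{The quadratic form.} Use $4st\le\frac{32}\beta s^2+\frac\beta8t^2$ with $(s,t)=(|\xi_1|,|\xi_2|)$ and with $(s,t)=(k_1|\xi_1|,|\xi_2|)$, and then $S_1,S_2\le|E|$:
\[
|2a_{xy}\xi_1\xi_2|\le4(S_1+k_1S_2)|\xi_1\xi_2|\le\tfrac{32}\beta S_1\xi_1^2+\tfrac{32k_1^2}\beta S_2\,\xi_1^2+\tfrac\beta4|E|\xi_2^2 .
\]
Therefore $a_{xx}\xi_1^2+2a_{xy}\xi_1\xi_2+a_{yy}\xi_2^2\ge\beta|E|\xi_1^2+(\frac\beta2-\frac\beta4)|E|\xi_2^2\ge\frac\beta4|E||\xi|^2$.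
\end{proof}

\section{The second density and the counterexample in the plane}\label{sec:psi}

\subsection{The separating function}

Let $\rho\in C_c^\infty(\mathbb R^2)$ be nonnegative, radial and radially nonincreasing, with $\int\rho=1$ and support in $B(0,\sigma)$, where $\sigma<\frac12$. With $u,v,w$ as in Lemma~\ref{lem:values}, set
\[
b(p)=\rho(p)+\tfrac12\sum_\pm\bigl[\rho(p\mp w)-\rho(p\mp u)-\rho(p\mp v)\bigr].
\]
The function $b$ is smooth, even, supported in $D$, and $\int b=1+(1-1-1)=0$. Since $\varphi$ and $\rho$ are even,
\[
\int\varphi\,b=\int\rho(p)\bigl[\varphi(p)+\varphi(w+p)-\varphi(u+p)-\varphi(v+p)\bigr]\,dp .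
\]
By Lemma~\ref{lem:values} and continuity of $\varphi$ we may fix $\sigma$ so small that
\begin{equation}\label{eq:phib}
\int\varphi\,b\le-\tfrac12 .
\end{equation}

\begin{lemma}\label{lem:b}
$\int_Eb\ge0$ for every symmetric convex body $E\subseteq\mathbb R^2$.
\end{lemma}

\begin{proof}
Each set $C_\vartheta=\{\rho>\vartheta\}$ is empty or an open disk centered at $0$. By Lemma~\ref{lem:overlap}, $g_\vartheta(a)=|E\cap(C_\vartheta+a)|$ is even and quasi-concave. The layer-cake formula gives $\int_E\rho(p-a)\,dp=\int_0^\infty g_\vartheta(a)\,d\vartheta$, so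
\[
\int_Eb=\int_0^\infty\bigl[g_\vartheta(0)+g_\vartheta(w)-g_\vartheta(u)-g_\vartheta(v)\bigr]\,d\vartheta ,
\]
and the integrand is nonnegative by Lemma~\ref{lem:four}.
\end{proof}

Fix $H$ such that Proposition~\ref{prop:crit} applies to $\varphi$ and $D$, and let $P$ be the normalization of $(H+\varphi)\mathbf 1_D$. Then $P$ is strongly monotone. It is not a mixture of distributions $U_E$ over symmetric convex bodies $E$, because $\int b\,dP<0$ by $\int b=0$ and \eqref{eq:phib}, whereas $\int b\,dU_E\ge0$.

\subsection{A density with prescribed second derivative}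

We look for $\psi$ with $-\partial_y^2\psi$ close to $b$. Integrating twice in $y$ produces
\[
W(x,y)=\int_0^y(y-s)\,b(x,s)\,ds ,
\]
which is smooth with $\partial_y^2W=b$, and even: the substitution $s\mapsto-s$ turns $W(-x,-y)$ into $\int_0^y(y-s)\,b(-x,-s)\,ds=W(x,y)$. The function $-W$ meets \eqref{eq:avg} with $c=0$ in the direction $y$, by Lemma~\ref{lem:b}. A small multiple of $-y^2$ makes this strict. A large multiple of $-x^2$ repairs the other entries of the Hessian and does not change $\partial_y^2$. The coefficient of $y^2$ will be integrated against $H+\varphi$, so it is chosen after $H$: fix $\varepsilon>0$ with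
\begin{equation}\label{eq:eps}
\varepsilon\int_D(H+\varphi)\le\tfrac14 .
\end{equation}
Let $D'=[-3,3]^2$, let $L$ bound $|\partial_x^2W|$ and $|\partial_x\partial_yW|$ on $2D'$, and put
\[
\psi(x,y)=-\tfrac{N_3}2x^2-\tfrac\varepsilon2y^2-W(x,y),\qquad N_3=L+\frac{2L^2}\varepsilon+\frac\varepsilon2 .
\]
The entries of $-\nabla^2\psi$ are $N_3+\partial_x^2W$, $\partial_x\partial_yW$ and $\varepsilon+b$. For a symmetric convex body $E\subseteq2D'$, Lemma~\ref{lem:b} and $2L|\xi_1\xi_2|\le\frac{2L^2}\varepsilon\xi_1^2+\frac\varepsilon2\xi_2^2$ give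
\[
\int_E-\nabla^2\psi[\xi,\xi]\ge\bigl((N_3-L)\xi_1^2-2L|\xi_1\xi_2|+\varepsilon\xi_2^2\bigr)|E|\ge\tfrac\varepsilon2|\xi|^2|E| .
\]
So Proposition~\ref{prop:crit} applies to $\psi$ and $D'$ with some $H'$. Let $Q$ be the normalization of $(H'+\psi)\mathbf 1_{D'}$; it is strongly monotone.

\begin{proposition}\label{prop:plane}
The distributions $P,Q$ are strongly monotone with bounded, compactly supported densities. The density $q_*$ of $P*Q$ is continuous with compact support, and $q_*(0,s)>q_*(0,0)$ for all small $s>0$. Hence $P*Q$ is not monotone unimodal.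
\end{proposition}

\begin{proof}
The convolution of two bounded, compactly supported functions is continuous with compact support. The density of $Q$ is even, and $p-(0,s)\in D'$ for $p\in D$ and $|s|\le1$; this is why $D'$ is larger than $D$. So for $|s|\le1$, $q_*(0,s)$ is a positive constant times
\[
R(s)=\int_D(H+\varphi)(p)\,\bigl(H'+\psi(p-(0,s))\bigr)\,dp .
\]
The function $R$ is $C^2$, and it is even by the substitution $p\mapsto-p$, so $R'(0)=0$. Since $b$ is supported in $D$ and $\int b=0$, \eqref{eq:phib} and \eqref{eq:eps} give
\[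
R''(0)=\int_D(H+\varphi)\,\partial_y^2\psi=-\int_D(H+\varphi)(b+\varepsilon)=-\int\varphi\,b-\varepsilon\int_D(H+\varphi)\ge\tfrac12-\tfrac14>0 .
\]
So $R(s)>R(0)$ for small $s>0$, and Lemma~\ref{lem:small} gives the last assertion.
\end{proof}

\section{Higher dimensions, smooth densities, products}\label{sec:all}

Let $P,Q,q_*$ be as in Proposition~\ref{prop:plane}, and fix $s>0$ with $q_*(0,s)>q_*(0,0)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
For $n=2$ the first assertion is Proposition~\ref{prop:plane}. Let $n\ge3$ and write $\mathbb R^n=\mathbb R^2\times\mathbb R^{n-2}$. Place $P$ on the plane $\mathbb R^2\times\{0\}$. When a window $C+ka$ moves transversally to this plane, its traces on the plane are parallel sections of $C$, which need not be translates of one another; this is where strong monotonicity is needed. The set $\mathcal C=\{(p,k)\in\mathbb R^2\times\mathbb R:(p,0)-ka\in C\}$ is the preimage of $C$ under a linear map, so it is a symmetric convex Borel set, and $(P\times\delta_0)(C+ka)=P(\mathcal C_k)$ is nonincreasing in $k\ge0$. Thus $P\times\delta_0$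 is monotone unimodal on $\mathbb R^n$, and the same argument applies to $Q\times\delta_0$.

Let $U$ be uniform on $[-1,1]^{n-2}$ and $B=\{0\}\times[-1,1]^{n-2}$. By Lemma~\ref{lem:mix}, $P_n=P\times U=U_B*(P\times\delta_0)$ and $Q_n=Q\times U=U_B*(Q\times\delta_0)$ are monotone unimodal, and they have bounded, compactly supported densities. Their convolution $(P*Q)\times(U*U)$ has the continuous, compactly supported density
\[
q_n(p,z)=q_*(p)\prod_{i=1}^{n-2}\tfrac14\max(0,2-|z_i|),
\]
whose second factor is positive at $z=0$. So $q_n(a)>q_n(0)$ for $a=(0,s,0,\dots,0)$, and $P_n*Q_n$ is not monotone unimodal by Lemma~\ref{lem:small}.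

For the second assertion let $n\ge2$, with $P_2=P$, $Q_2=Q$, $q_2=q_*$, and let $G_t$ be the centered Gaussian with covariance $tI$. By Example~\ref{ex:qc} and Lemma~\ref{lem:mix}, $P_n*G_t$ and $Q_n*G_t$ are monotone unimodal. Their densities are averages of translates of the Gaussian density, all of whose derivatives are bounded, so they are $C^\infty$ and positive. Their convolution is $(P_n*Q_n)*G_{2t}$, with continuous density $z\mapsto\int q_n(z-v)\,dG_{2t}(v)$. As $q_n$ is bounded and uniformly continuous and $G_{2t}$ concentrates at $0$, this density converges to $q_n$ uniformly as $t\to0$. For small $t$ it is still larger at $a$ than at $0$, and Lemma~\ref{lem:small} applies.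
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Let $C\subseteq\mathbb R^2$ be a symmetric convex Borel set and $a\in\mathbb R^2$. The set $\widehat C=\{(p,q)\in\mathbb R^2\times\mathbb R^2:p+q\in C\}$ is a symmetric convex Borel set, and $\widehat C+k(a,0)=\{(p,q):p+q\in C+ka\}$. Hence $(P\times Q)(\widehat C+k(a,0))=(P*Q)(C+ka)$. If $P\times Q$ were monotone unimodal on $\mathbb R^4$, then the symmetric distribution $P*Q$ would be monotone unimodal on $\mathbb R^2$, contrary to Proposition~\ref{prop:plane}.
\end{proof}

\begin{thebibliography}{9}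

\bibitem{Caf90} Caffarelli, Ann. of Math. \textbf{131} (1990), 129--150.

\bibitem{Caf92} Caffarelli, J. Amer. Math. Soc. \textbf{5} (1992), 99--104.

\bibitem{PMS} \emph{Probability and Mathematical Statistics}, \texttt{https://github.com/haben-michael/iv-msmm}.

\end{thebibliography}
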